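# The gap between $n!$ and $2^n n!$ for orbits on $n$-tuples

## 1. Quadratically many point orbits over linearly many points

Throughout, $G$ is a permutation group on an infinite set $\Omega$. For a finite set $P\subseteq\Omega$ let $G_P$ be its pointwise stabilizer, and call two tuples $G_P$-inequivalent if they lie in different $G_P$-orbits.

**Definition (oligomorphic, $F_n$).** $G$ is oligomorphic if it has only finitely many orbits on $\Omega^n$ for every $n$. Then $F_n(G)$ is the number of orbits of $G$ on $n$-tuples of distinct elements.

If $G$ is oligomorphic, so is every $G_P$ with $P$ finite: if $\bar x,\bar y$ are $G_P$-inequivalent, then prefixing an enumeration of $P$ to both gives $G$-inequivalent tuples.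

For an example, take the random graph: the countable graph in which, for any two disjoint finite sets $U,V$ of vertices, some further vertex is joined to all of $U$ and to none of $V$. By back-and-forth, every isomorphism between finite induced subgraphs extends to an automorphism. So $F_n$ is the number of graphs on the vertex set $[n]=\{1,\dots,n\}$, that is, $2^{n(n-1)/2}$. The reason for this growth is visible over a set $P$ of $n$ vertices: the other vertices fall into $2^n$ orbits of $G_P$. We compare growth with $2^nn!$ up to a polynomial factor.

**Definition (fast, slow).** A sequence $(c_n)$ is fast if there is a polynomial $q$ with positive leading coefficient such that $c_n\ge 2^nn!/q(n)$ for all large $n$. An oligomorphic group $G$ is fast if $(F_n(G))$ is fast, and slow otherwise.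

One easy case needs far fewer than $2^n$ orbits over $n$ points.

**Proposition 1.1 (criterion (C1)).** Let $G$ be oligomorphic. Suppose there are constants $d,c,\varepsilon>0$ such that for all large $n$ there is a set $P$ with $|P|\le dn+c$ and there are at least $\varepsilon n^2$ distinct elements of $\Omega\setminus P$ that are pairwise $G_P$-inequivalent. Then $G$ is fast.

*Proof.* Given $N$, put $n=\lfloor N/(8(d+1))\rfloor$. For large $N$ we have $|P|\le N/8+c\le N/4$. Put $m=N-|P|$, so $3N/4\le m\le N$. Let $r\ge\varepsilon n^2$ be the number of inequivalent elements. Prefix an enumeration of $P$ to each sequence of $m$ distinct ones among them. Two $G$-equivalent tuples of this kind are equivalent by an element of $G_P$, which sends each entry to an inequivalent or equal element, so the tuples are equal. For large $N$ we have $r\ge 2N$, so each of the $m$ factors $r,r-1,\dots,r-m+1$ is at least $r/2\ge\varepsilon''N^2\geq 1$ for a constant $\varepsilon''>0$. Hence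
$$F_N(G)\ \ge\ r(r-1)\cdots(r-m+1)\ \ge\ (\varepsilon''N^2)^{3N/4}\ =\ \bigl((\varepsilon'')^{3/4}N^{1/2}\bigr)^N N^N\ \ge\ 2^NN^N\ \ge\ 2^NN!$$
for large $N$. $\square$

Here is an example in which the number of orbits over $n$ points is quadratic rather than exponential. Let $\mathrm{Sym}(\mathbb N)$ act on the set $\Omega$ of $2$-element subsets of $\mathbb N$. Take distinct numbers $c_i,c'_i,d_i,d'_i$ for $i\le n$, let $P$ consist of the $2n$ pairs $\{c_i,c_i'\}$ and $\{d_i,d_i'\}$, and let $w_{ij}=\{c_i,d_j\}$. The pair $w_{ij}$ meets exactly the members $\{c_i,c_i'\}$ and $\{d_j,d_j'\}$ of $P$, so the $n^2$ elements $w_{ij}\notin P$ are pairwise $G_P$-inequivalent, and (C1) applies.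

**Definition (independence property, IP).** A $G$-invariant relation $R\subseteq\Omega\times\Omega^d$ has IP if for every $n$ there are $\bar y_1,\dots,\bar y_n\in\Omega^d$ and points $x_S$, one for each $S\subseteq[n]$, such that $(x_S,\bar y_i)\in R$ if and only if $i\in S$.

Adjacency in the random graph has IP with $d=1$.

**Corollary 1.2.** If $G$ is oligomorphic and some $G$-invariant $R\subseteq\Omega\times\Omega^d$ has IP, then $G$ is fast.

*Proof.* Let $P$ be the set of entries of $\bar y_1,\dots,\bar y_n$, so $|P|\le dn$. The $2^n$ points $x_S$ are pairwise $G_P$-inequivalent, and at most $dn$ of them lie in $P$. Since $2^n-dn\ge n^2$ for large $n$, (C1) applies. $\square$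

So an invariant relation that splits points freely is already more than enough. What changes in general? For $G=\mathrm{Aut}(\mathbb Q,<)$, a set $P$ of $n$ points cuts the rest of the line into $n+1$ intervals, each a single $G_P$-orbit. There are only linearly many point orbits over $n$ points, (C1) says nothing, and in fact $F_n=n!$. For a group with linearly many point orbits over finite sets, the orbits on $n$-tuples have to be counted in some other way, and it is not clear what can lie between $n!$ and $2^nn!$.

## 2. The theorems, and three groups computed by hand

**Definition (primitive, highly homogeneous, $f_n$).** $G$ is primitive if it is transitive and preserves no nontrivial proper equivalence relation on $\Omega$. $G$ is highly homogeneous if it is transitive on $k$-element subsets for every $k$. For oligomorphic $G$, $f_n(G)$ is the number of orbits on $n$-element subsets.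

Both $\mathrm{Sym}(\Omega)$ and $\mathrm{Aut}(\mathbb Q,<)$ are primitive and highly homogeneous, with $F_n=1$ and $F_n=n!$. (For $\mathrm{Aut}(\mathbb Q,<)$: it is transitive on pairs $x<y$, so an invariant equivalence relation other than equality contains all pairs.)

For functions $f,g:\mathbb N\to\mathbb R_{>0}$, say that $f(n)$ has growth almost bounded below by $g(n)$ if there is a polynomial $p$ with positive leading coefficient such that $f(n)\ge g(n)/p(n)$ for all large $n$. Macpherson proved that if $G$ is primitive, oligomorphic and not highly homogeneous, then $f_n(G)$ has growth almost bounded below by $c^n$ for some $c>1$; he conjectured that $c=2$ is possible. The paper "Orbits on n-tuples for Infinite Permutation Groups" proves for such $G$ that $F_n(G)$ has growth almost bounded below by $c^nn!$ with $c\approx1.17$, and its Conjecture 7.2 says that $c=2$ is possible here. These notes prove that Conjecture 7.2 is true.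

**Theorem A.** Let $G$ be a primitive oligomorphic group on an infinite set $\Omega$ that is not highly homogeneous. Then there is a polynomial $q$ with positive leading coefficient such that $F_n(G)\ge 2^nn!/q(n)$ for all large $n$.

**Theorem B.** (i) The constant $2$ is best possible, and the polynomial cannot be dropped: some primitive, not highly homogeneous, oligomorphic $G$ has $F_n(G)=2^{n-1}(n-1)!$ for all $n\ge1$. (ii) For primitive oligomorphic $G$, either $G$ is highly homogeneous and $F_n(G)\le n!$ for all $n$, or $F_n(G)\ge2^nn!/q(n)$ for large $n$, for some polynomial $q$. (iii) In the second case $f_n(G)\ge2^n/q(n)$ for large $n$ (the bound conjectured by Macpherson).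

**Proof of Theorem B(i): a two-colored circle.** We build a group with an ordered circle of points, where "antipodal" points have opposite colors. Choose a subset of $\mathbb Q\cap[0,1)$ that is dense and codense in it, and extend it to $\tilde\Omega\subseteq\mathbb Q$ so that $t\in\tilde\Omega\iff t+1\notin\tilde\Omega$. Then $\tilde\Omega$ and its complement are dense in $\mathbb Q$, and $\tilde\Omega+2=\tilde\Omega$. Let $\tilde G$ be the group of order-automorphisms of $\mathbb Q$ that commute with $t\mapsto t+1$ and preserve $\tilde\Omega$, and let $G$ be the group it induces on $\Omega=\tilde\Omega/2\mathbb Z$.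

Let $x_1,\dots,x_n\in\Omega$ be distinct, and lift $x_1$ to $t\in\tilde\Omega$. A lift $s\in\tilde\Omega$ of $x_i$, $i\ge2$, is not congruent to $t$ modulo $1$: if $s-t$ were an even integer then $x_i=x_1$, and if it were odd then $s\notin\tilde\Omega$. So there is a unique $q_i\in(t,t+1)\cap\mathbb Q$ congruent modulo $1$ to the lifts of $x_i$. Color $q_i$ by whether $q_i\in\tilde\Omega$. The $q_i$ are distinct for the same reason. The order and the colors of the $q_i$ do not depend on the lift, since $t$ is unique up to $2\mathbb Z$, and they are preserved by $G$. By density all $(n-1)!\,2^{n-1}$ patterns occur: choose the $q_i$ with the given order and colors, and let $x_i$ be the class of $q_i$ or of $q_i+1$, whichever is in $\tilde\Omega$.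

Conversely, let two tuples have the same pattern, with lifts $t,t'$. Back-and-forth for countable dense orders with two dense colors gives a color-preserving order isomorphism $(t,t+1)\cap\mathbb Q\to(t',t'+1)\cap\mathbb Q$ with $q_i\mapsto q_i'$. Extend it by $t\mapsto t'$ and by commuting with $+1$, which exchanges the colors on both sides. The result is in $\tilde G$ and takes the first tuple to the second. So $F_n(G)=2^{n-1}(n-1)!$. In particular $G$ is oligomorphic and transitive.

For primitivity, note that $G_{x}$ has two orbits on $\Omega\setminus\{x\}$ (as $F_2=2$): $y$ is ahead of $x$ if $q_2\in\tilde\Omega$, and behind $x$ otherwise. If $y$ is ahead of $x$, with lifts $t<s<t+1$ of $x$ and $y$, then $t+1\in(s,s+1)$ is not in $\tilde\Omega$, so $x$ is behind $y$. An invariant equivalence relation other than equality contains one of the two orbits on pairs, hence by symmetry both, so it is universal. Finally $F_3=8>3!$. As an orbit on $3$-sets gives at most $3!$ orbits on triples, $f_3\ge2$ and $G$ is not highly homogeneous. Since $F_n=2^nn!/(2n)$, no $c>2$ works in Theorem A and the polynomial factor cannot be omitted. $\square$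

In this example, fixing one point $x_1$ turns $\Omega\setminus\{x_1\}$ into a line $(t,t+1)$ with two interleaved colors that $G_{x_1}$ preserves. An $n$-tuple on this line has $n!$ possible orders and $2^n$ possible colorings. This is the main source of $2^nn!$, and it will be criterion (C2).

**Example 2.1 (why primitivity is essential).** Let $G$ be the group of all permutations of $\Omega=\mathbb Q\times\mathbb N$ that preserve the relation "first coordinate $\le$ first coordinate". An $n$-tuple of distinct elements gives an ordered set partition of $[n]$: group the labels by first coordinate. Two tuples with the same ordered set partition are conjugate: move the first coordinates by an automorphism of $\mathbb Q$, then use arbitrary bijections between fibers. So $F_n/n!$ is the coefficient of $x^n$ in $\sum_k(e^x-1)^k=1/(2-e^x)$. This function is analytic for $|x|<\ln2$, because there $|e^x|\le e^{|x|}<2$. As $2/3<\ln 2$, we get $F_n/n!\le K(3/2)^n$ for a constant $K$. So $G$ is slow, and it is not highly homogeneous, as $f_2=2$. Of course it is not primitive.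

## 3. Countable structures and definable sets

**Definition (the structure $M$).** Let $G$ be oligomorphic, and let $M$ be the structure on $\Omega$ with a relation symbol for each $G$-orbit on each $\Omega^n$.

A formula in $n$ variables defines a $G$-invariant set, that is, one of the finitely many unions of orbits. So $\mathrm{Th}(M)$ has finitely many $n$-types for each $n$, and by Ryll-Nardzewski's theorem it is $\omega$-categorical. Let $M_0\preceq M$ be countable. The orbits of $\mathrm{Aut}(M_0)$ on $n$-tuples correspond to the $n$-types, so to the orbits of $G$ on $n$-tuples. Hence $F_n$ and $f_n$ are the same for both groups. Primitivity is the same too: an invariant equivalence relation is a union of orbits on pairs, and being an equivalence relation is expressed by a sentence. High homogeneity says $f_n=1$ for all $n$. So in proving Theorem A we may and do assume from here on: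

(3.1) $\Omega$ is countable and $G=\mathrm{Aut}(M)$ with $M$ $\omega$-categorical. Consequently, for finite $A\subseteq\Omega$: a subset of $\Omega^n$ is $G_A$-invariant if and only if it is definable over $A$; two tuples have the same type over $A$ if and only if they are $G_A$-equivalent; and $M$ realizes every type over $A$.

**Notation.** Parameter sets $A,A',C_0,C',D,P,\dots$ are always finite. We write $G_{Ad}=G_{A\cup\{d\}}$, $G_{AA'}=G_{A\cup A'}$, and so on. If $S\subseteq\Omega$, then $G_{A,S}=\{g\in G_A:gS=S\}$: what stands before the comma is fixed pointwise, and the set after the comma is preserved as a set. Each $G_A$ has finitely many orbits on each $\Omega^n$. An infinite $G_A$-orbit is disjoint from $A$, because points of $A$ are fixed.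

**Definition (total preorder).** A total preorder $\le$ on a set is a transitive relation with $x\le y$ or $y\le x$ for all $x,y$. Its classes are the sets $\{y:x\le y\le x\}$, and $x<y$ means $x\le y\not\le x$.

The preorder of Example 2.1 has the classes $\{q\}\times\mathbb N$, ordered like $\mathbb Q$.

## 4. Four more sufficient conditions for fast growth

Fixing finitely many parameters costs nothing. If for each $n$ there are at least $c_n$ $n$-tuples of distinct elements of $\Omega\setminus A$, pairwise $G_A$-inequivalent, then prefixing an enumeration of $A$ gives

(4.1) $F_{n+|A|}(G)\ge c_n$; and if $(c_n)$ is fast, then $G$ is fast.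

For the second part put $a=|A|$ and use $2^{N-a}(N-a)!\ge2^NN!/(2^aN^a)$. Each of the following four conditions implies that the oligomorphic group $G$ is fast.

**(C2) Interleaving.** There are disjoint $G_A$-invariant sets $Z_1,Z_2\subseteq\Omega\setminus A$ and a $G_A$-invariant total preorder on $Z_1\cup Z_2$ such that for every word $w\in\{1,2\}^n$ (every $n$) there are $z_1<\dots<z_n$ with $z_i\in Z_{w_i}$.

*Proof.* Permute the entries of these sequences. The order of the entries and the set $Z_i$ containing each are $G_A$-invariants, so we get $2^nn!$ inequivalent tuples, and (4.1) applies. $\square$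

**(C3) Ordered sets inside an ordered set.** There are a $G_A$-invariant $Z\subseteq\Omega\setminus A$, a $G_A$-invariant total preorder on $Z$, and a $G_A$-invariant equivalence relation $F$ on $Z$ whose classes are convex and unions of preorder classes, with infinitely many $F$-classes, each containing infinitely many preorder classes.

*Proof.* For every composition $n=n_1+\dots+n_k$ there is a strictly increasing sequence whose first $n_1$ terms lie in one $F$-class, the next $n_2$ in another, and so on. The composition is an invariant. Permuting the entries gives $2^{n-1}n!$ inequivalent tuples. $\square$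

**Definition (laminar).** A family of sets is laminar if any two members are nested or disjoint.

Example: on the set of eventually zero $0$-$1$ sequences, for each finite word $s$ take the set $S_s$ of sequences beginning with $s$. This family is laminar, and $S_s$ contains the disjoint members $S_{s0},S_{s1}$.

**(C4) Branching.** There is a $G_A$-invariant laminar family $\mathcal L$ of nonempty subsets of $\Omega$ such that each member contains two disjoint members, and some member $S_0$ is disjoint from $A$.

*Proof.* Let $n\ge2$ and let $t$ be a rooted binary tree with leaf set $[n]$. Put $S_{\mathrm{root}}=S_0$; if $v$ has children $v',v''$, choose disjoint members $S_{v'},S_{v''}\subseteq S_v$. For each leaf $i$ pick $x_i\in S_i$. Vertices neither of which is below the other get disjoint sets, so the $x_i$ are distinct, and $\{i:x_i\in S_v\}$ is exactly the cluster of $v$, that is, the set of leaves below $v$. The family $\mathcal T$ of all nonempty sets $\{i:x_i\in S\}$, $S\in\mathcal L$, is a $G_A$-invariant of the tuple, is laminar, and contains the $2n-1$ clusters of $t$, which are distinct.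

A laminar family of nonempty subsets of $[n]$ has at most $2n-1$ members. This is clear for $n=1$. For $n\ge2$ we may add $[n]$ and all singletons; the maximal members other than $[n]$ then partition $[n]$ into $k\ge2$ parts of sizes $n_1,\dots,n_k$, and by induction there are at most $1+\sum(2n_i-1)=1+2n-k\le2n-1$ members. So $\mathcal T$ is the set of clusters of $t$, and $t$ can be recovered from it.

Thus there are at least as many inequivalent $n$-tuples as trees $t$. A tree with $n$ leaves has $2n-2$ edges, and leaf $n+1$ can be attached by subdividing one of them or by adding a new root above, in $2n-1$ ways in all. So there are $1\cdot3\cdots(2n-3)$ trees, and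
$$1\cdot3\cdots(2n-3)=\frac{(2n-2)!}{2^{n-1}(n-1)!}=\frac{n!}{n2^{n-1}}\binom{2n-2}{n-1}\ge\frac{2^{n-1}n!}{n(2n-1)},$$
as the central binomial coefficient is the largest of $2n-1$ numbers with sum $4^{n-1}$. $\square$

**(C5) Rich blocks.** There is a $G_A$-orbit $p\subseteq\Omega\setminus A$ with a $G_A$-invariant total preorder with infinitely many classes such that the following holds. Let $\beta$ be a class, $b_j$ the number of $G_{A,\beta}$-orbits on $j$-tuples of distinct elements of $\beta$, and $B(x)=\sum_{j\ge1}b_jx^j/j!$. Then $B(\frac12)>1$ (possibly $B(\frac12)=\infty$).

*Proof.* All classes are conjugate under $G_A$, and two elements of $G_A$ that take $\beta$ to the same class differ by an element of $G_{A,\beta}$. So there are exactly $b_j$ $G_A$-orbits on $j$-tuples of distinct elements inside one class, and each class realizes all of them. Distribute the labels $1,\dots,n$ over an ordered set partition, place the parts into increasing classes, and choose an orbit for the tuple in each class. All these data are invariants, so we get at least $n!\,[x^n]\frac1{1-B(x)}$ inequivalent tuples.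

Here $b_1=1$: for $y,y'\in\beta$ some element of $G_A$ takes $y$ to $y'$, and it preserves $\beta$. Truncate $B$ to a polynomial $f=\sum_{j=1}^Jf_jx^j$ with $f(\frac12)>1$. Let $a_n=[x^n]\frac1{1-f}$, so $a_0=1$ and $a_n=\sum_{j=1}^{\min(J,n)}f_ja_{n-j}$. As $f_1=1$, $a_n\ge a_{n-1}\ge1$. Put $c=\min_{0\le m<J}a_m2^{-m}>0$. If $n\ge J$ and $a_m\ge c2^m$ for all $m<n$, then $a_n\ge\sum_jf_jc2^{n-j}=c2^nf(\frac12)\ge c2^n$. So $a_n\ge c2^n$ for all $n$. Since $B\ge f$ coefficientwise, there are at least $c2^nn!$ inequivalent tuples. $\square$

For the group of Example 2.1 the classes have $b_j=1$, so $B(\frac12)=\sqrt e-1<1$ and (C5) does not apply, as it must not.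

## 5. Ordered orbits over finite parameter sets

The circle of Section 2 suggests looking for an ordered set over finitely many parameters.

**Definition (good type).** A good type is a triple $\mathfrak p=(A,p,\le)$ in which $p$ is an infinite $G_A$-orbit and $\le$ is a $G_A$-invariant total preorder on $p$ with at least two classes. Write $E=E_p$ for the relation "same class", call the classes blocks, write $[y]$ for the block of $y$, and let $L=p/E$ with its linear order. For $d\in p$ put $p_{<d}=\{y\in p:y<d\}$, and similarly $p_{>d}$; for $\delta\in L$ put $L_{<\delta}=\{\varepsilon\in L:\varepsilon<\delta\}$.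

Examples: $(\emptyset,\mathbb Q,\le)$ for $\mathrm{Aut}(\mathbb Q,<)$; $(\emptyset,\mathbb Q\times\mathbb N,\le)$ in Example 2.1, with infinite blocks; and, on the circle of Section 2, $A=\{x_1\}$ with $p$ the set of points ahead of $x_1$, ordered by their positions in $(t,t+1)$.

Some simple facts. We have $A\cap p=\emptyset$. $L$ has no endpoints: by transitivity, if one element were an endpoint, all would be. So $L$ is infinite. The same argument shows:

(5.1) A transitive group preserving a total preorder with at least two classes has infinitely many classes, with no first and no last one.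

$L$ is dense: otherwise some element, hence every element, has an immediate successor, and the relations "$k$-th successor" for $k=1,2,\dots$ give infinitely many $G_A$-orbits on $L^2$, although $G_A$ has finitely many on $p^2$. Reversing $\le$ gives a good type again. Initial segments of $L$ are linearly ordered by inclusion.

(5.2) Let a group $K$ act by order automorphisms on a convex $L'\subseteq L$, with an orbit $Z$ that is not convex in $L'$. Then there is another orbit $Z'$ such that every word over $\{Z,Z'\}$ is realized by an increasing sequence.

Indeed, choose $z<z'<z''$ with $z,z''\in Z$, $z'\in L'\setminus Z$, and let $Z'=Kz'$. Every element of $Z$ is below an element of $Z'$ and every element of $Z'$ is below an element of $Z$, by transitivity on each orbit. Going up through these two steps repeatedly, we can continue any increasing sequence by an element of either orbit.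

The natural first approach is now this. Take a good type in a slow group. If a stabilizer $G_{Ad}$ has a non-convex orbit on one side of $d$, then (5.2) and (C2) apply, so all orbits are convex. One hopes that there is only one on each side, so that $p$ looks like $\mathbb Q$, and that primitivity then spreads this to all of $\Omega$. The first half of this hope is correct, and Section 6 proves it. After it we shall see where the approach stops.

**From here to the end of Section 12, $G$ is slow.** So none of (C1)–(C5) can apply.

## 6. Each component is a single orbit

The first lemma excludes canonical cuts. It does not use primitivity, so an invariant equivalence relation by itself is no contradiction; it has to be turned into a count.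

**Lemma 6.1.** Let $(A,p,\le)$ be good. There is no $G_A$-equivariant map $c$ from $L$ to the initial segments of $L$ with $\emptyset\ne c(\delta)\subsetneq L_{<\delta}$ for all $\delta$.

*Proof.* Suppose $c$ exists, and let $K$ be $G_A$ acting on $L$.

**Reduction to one cut.** This step replaces $c$ by the highest invariant cut. $K_\delta$ has finitely many orbits on $L_{<\delta}$, and at least two because $c(\delta)$ is invariant. If one of them is not convex, apply (5.2) to $K_\delta$ on $L_{<\delta}$ and take preimages in $p$: with $d\in\delta$ and parameters $A\cup\{d\}$, (C2) applies, a contradiction. So all are convex. Let $J_\delta$ be the top one and $f(\delta)=L_{<\delta}\setminus J_\delta$, a nonempty initial segment. By density every nonempty final segment of $L_{<\delta}$, in particular $J_\delta$, is infinite. All pairs $(\delta,\varepsilon)$ with $\varepsilon\in J_\delta$ are $K$-conjugate, so $f(\varepsilon)$ and $f(\delta)$ compare in the same way for all of them: there are three cases. Note that $\varepsilon\in f(\delta)$ implies $\varepsilon\in f(\delta)\setminus f(\varepsilon)$, since $f(\varepsilon)\subseteq L_{<\varepsilon}$.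

**Case $f(\varepsilon)=f(\delta)$ for $\varepsilon\in J_\delta$.** For $\varepsilon<\delta$ we have $f(\varepsilon)=f(\delta)$ if and only if $\varepsilon\in J_\delta$. So "equal value of $f$" is a $K$-invariant equivalence relation on $L$. Its classes are convex, since $J_\delta$ is a final segment of $L_{<\delta}$, and infinite. There are at least two, since $f(\delta)\neq\emptyset$, so infinitely many by (5.1). With its pullback to $p$ as $F$, (C3) applies.

**Case $f(\varepsilon)\subsetneq f(\delta)$ for $\varepsilon\in J_\delta$.** Here we lower the cut until it becomes constant above itself. First, $u<e$ implies $f(u)\subsetneq f(e)$: this is the assumption if $u\in J_e$, and if $u\in f(e)$ then $f(u)\subseteq L_{<u}\subsetneq f(e)$. Put $f_1=f$ and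
$$f_{j+1}(\delta)=\bigcap\{f(\varepsilon):\varepsilon<\delta,\ \varepsilon\notin f_j(\delta)\}.$$
We check three properties.

First, $f_{j+1}\subseteq f_j$. For $j=1$ this holds as $f(\varepsilon)\subsetneq f(\delta)$ for $\varepsilon\in J_\delta\ne\emptyset$. If $f_j\subseteq f_{j-1}$, then $f_{j+1}(\delta)$ is an intersection over a larger index set than $f_j(\delta)$, so $f_{j+1}\subseteq f_j$. In particular $f_j(\delta)\subseteq f(\delta)\subsetneq L_{<\delta}$, and every $f_j(\delta)$ is an initial segment.

Second, $f_j(\delta)\ne\emptyset$. If $u\in f_j(\delta)$, every $\varepsilon<\delta$ outside $f_j(\delta)$ is $>u$, so $f_{j+1}(\delta)\supseteq f(u)\ne\emptyset$.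

Third, $f_j$ is monotone. Assume this for $j$, and let $u<e$, $\varepsilon'<e$, $\varepsilon'\notin f_j(e)$. If $\varepsilon'<u$, then $\varepsilon'\notin f_j(u)$, as $f_j(u)\subseteq f_j(e)$; so $f(\varepsilon')\supseteq f_{j+1}(u)$. If $\varepsilon'\ge u$, then $f(\varepsilon')\supseteq f(u)\supseteq f_{j+1}(u)$. Intersecting over $\varepsilon'$ gives $f_{j+1}(e)\supseteq f_{j+1}(u)$.

As $K_\delta$ has finitely many invariant subsets of $L$, the decreasing sequence $f_j(\delta)$ stabilizes, at a stage independent of $\delta$ by transitivity. Call the limit $c(\delta)$ from now on. It is nonempty, $c$ is monotone, and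
$$c(\delta)=\bigcap\{f(\varepsilon):\varepsilon<\delta,\ \varepsilon\notin c(\delta)\}.$$
Let $\varepsilon<\delta$, $\varepsilon\notin c(\delta)$. We claim $f_i(\varepsilon)\supseteq c(\delta)$ for all $i$. For $i=1$ this is the displayed equation. If it holds for $i$ and $\eta<\varepsilon$, $\eta\notin f_i(\varepsilon)$, then $\eta\notin c(\delta)$, so $f(\eta)\supseteq c(\delta)$; hence $f_{i+1}(\varepsilon)\supseteq c(\delta)$. So $c(\varepsilon)\supseteq c(\delta)$, and by monotonicity $c(\varepsilon)=c(\delta)$. If $\varepsilon\in c(\delta)$, then $\varepsilon\in c(\delta)\setminus c(\varepsilon)$. So for $\varepsilon<\delta$, $c(\varepsilon)=c(\delta)$ if and only if $\varepsilon\notin c(\delta)$. As in the first case, "equal value of $c$" has convex infinite classes, at least two and hence infinitely many, and (C3) applies.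

**Case $f(\varepsilon)\supsetneq f(\delta)$ for $\varepsilon\in J_\delta$.** Here the sets $J_\delta$ branch. If $\varepsilon\in J_\delta$, then $J_\varepsilon=L_{<\varepsilon}\setminus f(\varepsilon)\subseteq L_{<\delta}\setminus f(\delta)=J_\delta$. If $\varepsilon\in f(\delta)$, then $J_\varepsilon\subseteq L_{<\varepsilon}\subseteq f(\delta)$ is disjoint from $J_\delta$. So $\{J_\delta:\delta\in L\}$ is laminar. Given $\varepsilon\in J_\delta$, choose $\varepsilon'\in f(\varepsilon)\setminus f(\delta)\subseteq J_\delta$. Then $J_{\varepsilon'}\subseteq L_{<\varepsilon'}\subseteq f(\varepsilon)$ is disjoint from $J_\varepsilon$, and both lie in $J_\delta$. So (C4) applies to the preimages in $p$, which are disjoint from $A$.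

Each case contradicts slowness. $\square$

**Lemma 6.2.** Let $(A,p,\le)$ be good. (1) If $d\notin p$, then $p$ is a single $G_{Ad}$-orbit. (2) If $d\in p$, then $p_{<d}$ and $p_{>d}$ are single $G_{Ad}$-orbits.

*Proof.* (1) Suppose not. If $G_{Ad}$ is transitive on $L$, then two $G_{Ad}$-orbits on $p$ meet every block, and (C2) applies. If $G_{Ad}$ is not transitive on $L$ and some orbit on $L$ is not convex, then (5.2) and (C2) apply. Otherwise let $f(d)$ be the lowest of the finitely many convex orbits on $L$, a proper nonempty initial segment. Extend $f$ equivariantly to the orbit $s=G_Ad$, by $f(gd)=gf(d)$.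

The set $\bigcup_{d'\in s}f(d')$ is nonempty and $G_A$-invariant, so it is $L$. Since each value is a proper initial segment and the values form a chain, $f$ takes infinitely many values. So $s$ is infinite and $s\cap A=\emptyset$; also $s\cap p=\emptyset$, as $d\notin p$. Preorder $p\cup s$ as follows: use $\le$ on $p$; $d'\le d''$ if and only if $f(d')\subseteq f(d'')$; $z<d'$ if $[z]\in f(d')$, and $d'<z$ otherwise. This is the lexicographic comparison of the pairs $(L_{\le[z]},0)$ for $z\in p$ and $(f(d'),1)$ for $d'\in s$, with first coordinates ordered by inclusion, so it is a $G_A$-invariant total preorder. Above each $z\in p$ there are elements of $p$, and elements of $s$ because $\bigcup f=L$. Above each $d'\in s$ there is an element of $p$ because $f(d')\ne L$, and above that another element of $s$. So all words occur, and (C2) applies with $Z_1=p$, $Z_2=s$. Each case contradicts slowness.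

(2) By reversing $\le$ it suffices to treat $p_{<d}$. If some $G_{Ad}$-orbit on $L_{<[d]}$ is not convex, (5.2) and (C2) apply. Suppose all are convex and there are at least two. Let $f(d)\ne\emptyset$ be $L_{<[d]}$ minus the top orbit, and extend $f$ equivariantly to $p$. For $\delta\in L$ let $f^+(\delta)=\bigcup_{d'\in\delta}f(d')$, a nonempty initial segment contained in $L_{<\delta}$. By Lemma 6.1, $f^+(\delta)=L_{<\delta}$. But no single $f(d')$ with $d'\in\delta$ equals $L_{<\delta}$, so $f$ takes infinitely many values on $\delta$. Refine $\le$ inside each block by comparing $f$, and take $F=E$: (C3) applies, a contradiction. Hence $G_{Ad}$ is transitive on $L_{<[d]}$. If it had two orbits on $p_{<d}$, both would meet every block below $[d]$, and (C2) would apply. $\square$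

**Definition (component).** Let $(A,p,\le)$ be good and $D$ finite. The finitely many blocks of $p$ meeting $D$, say $r$ of them, cut the rest of $p$ into $r+1$ convex pieces, each with infinitely many blocks. These are the components of $p$ with respect to $D$.

For $p=\mathbb Q$ and $D=\{0,1\}$ they are $(-\infty,0)$, $(0,1)$, $(1,\infty)$. In Example 2.1 with $D=\{(0,5)\}$ they are the points with negative and those with positive first coordinate; the whole block $\{0\}\times\mathbb N$ is removed.

**Lemma 6.3.** Each component of $p$ with respect to $D$ is a single $G_{A\cup D}$-orbit, and with $\le$ it is a good type over $A\cup D$. Consequently, if $\beta$ is a block and $D\cap\beta=\emptyset$, then $G_{A\cup D,\beta}$ is transitive on $\beta$.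

*Proof.* Add the points of $D$ one at a time. A component that does not contain the new point stays one orbit by Lemma 6.2(1); one that contains it splits into two by Lemma 6.2(2). For the last claim, $\beta$ is a class in the component containing it; an element of $G_{A\cup D}$ taking one point of $\beta$ to another preserves $\beta$. $\square$

**Lemma 6.4.** Let $(A,p,\le)$, $(A',p',\le')$ be good, $\beta$ a block of $p$, and $A'\cap\beta=\emptyset$. Then $\beta\cap p'=\emptyset$ or $\beta$ is contained in one block of $p'$.

*Proof.* Let $C\supseteq\beta$ be the component of $p$ with respect to $A'$, a single $G_{AA'}$-orbit. If $\beta\cap p'\ne\emptyset$, then $C\subseteq p'$, as $p'$ is $G_{AA'}$-invariant. Suppose $\beta$ meets at least two blocks of $p'$. As $G_{AA',\beta}$ is transitive on $\beta$ and preserves $\le'$, by (5.1) $\beta$ meets infinitely many, and so does every block in $C$. Refine $\le$ on $C$ by $\le'$ inside blocks and take $F=E|_C$. Then (C3) applies with parameters $A\cup A'$, which are disjoint from $C$: a contradiction. $\square$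

**Lemma 6.5.** Let $\beta$ be an infinite block of a good $(A,p,\le)$, $D\cap\beta=\emptyset$, $u\in\beta$. Then $G_{A\cup D\cup\{u\}}$ has at most two infinite orbits on $\beta\setminus\{u\}$; if it has exactly two, it has no finite orbit on $\beta\setminus\{u\}$.

*Proof.* We apply (C5) to the component of $p$ with respect to $D$ that contains $\beta$. By transitivity of $G_{A\cup D,\beta}$ on $\beta$, $b_{j+1}$ is the number of $G_{A\cup D\cup\{u\}}$-orbits on $j$-tuples of distinct elements of $\beta\setminus\{u\}$, and $B'(x)=\sum_jb_{j+1}x^j/j!$. With three infinite orbits, choosing an orbit for each label gives $b_{j+1}\ge3^j$, so $B(\frac12)\ge\int_0^{1/2}e^{3x}dx=(e^{3/2}-1)/3>1$. With two infinite orbits and a finite one, placing at most one label in the finite orbit gives $b_{j+1}\ge2^j+j2^{j-1}$, that is, $B'\ge(1+x)e^{2x}$ coefficientwise. Then $B(\frac12)\ge\int_0^{1/2}(1+x)e^{2x}dx=\bigl[(\tfrac14+\tfrac x2)e^{2x}\bigr]_0^{1/2}=\frac e2-\frac14>1$. In both cases $G$ is fast, a contradiction. $\square$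

This is where the first approach stops. Nothing in this section used primitivity, so all of it holds in the slow group of Example 2.1, whose good type has infinite blocks with no structure. There the blocks form an invariant partition of $\Omega$, which primitivity would forbid. But in a primitive group a good type lives over parameters $A$. Its blocks are permuted by $G_A$, not by $G$; their translates under $G$ may overlap in complicated ways, and no single one of them contradicts primitivity. What remains is to compare blocks over different parameter sets.

## 7. Translated blocks and the position of their parameters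

**Proposition 7.1.** If $G$ is primitive and slow, every good type has finite blocks.

The proof fills Sections 7, 8 and 9. Suppose $\mathfrak p_0$ is good with infinite blocks.

**Definition (the family $\mathcal B$, presentations).** Let $\mathcal B$ be the set of all $G$-translates of blocks of $\mathfrak p_0$, a single $G$-orbit. A presentation of $\gamma\in\mathcal B$ is a translate $(A',p',\le')=g\mathfrak p_0$ having $\gamma$ as a block; we also say that $A'$ presents $\gamma$. Then $A'\cap p'=\emptyset$.

In Example 2.1 with $\mathfrak p_0=(\emptyset,\Omega,\le)$, $\mathcal B$ is the set of fibers and $\emptyset$ presents each of them. The key observation is that two members can only be in a complicated position if their parameters get in the way: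

(7.2) If $\beta,\beta'\in\mathcal B$ intersect and some $A'$ presenting $\beta'$ satisfies $A'\cap\beta=\emptyset$, then $\beta\subseteq\beta'$.

Indeed, by Lemma 6.4 $\beta$ lies in one block of $p'$, and that block meets $\beta'$. The idea for using (7.2) is to slide a block $\beta$ to another block $\delta$ of the same good type by an element $g$ that fixes nearly everything. The parameters that lay in $\beta$ then move to $\delta$, where they may no longer obstruct.

**Step 1: there are $\gamma\subsetneq\beta$ in $\mathcal B$.** This step uses primitivity to produce nesting. Suppose there are none. If distinct members were always disjoint, $\mathcal B$ would be a $G$-invariant partition of $\Omega$ with infinite classes, and more than one class, contradicting primitivity. So let $\beta\ne\beta'$ in $\mathcal B$ intersect, with presentations $(A,p,\le)$ and $(A',p',\le')$. As there is no proper nesting, (7.2) gives $V:=A'\cap\beta\ne\emptyset$ and a point $u\in A\cap\beta'$. Let $D=A'\setminus\beta$, and let $C\supseteq\beta$ be the component of $p$ with respect to $D$.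

The parts $X,Y$ of $C$ below and above $\beta$ are components of $p$ with respect to $A'=D\cup V$, so single $G_{AA'}$-orbits. The set $\beta'$ is the block of $u\in A$ in $p'$, so it is $G_{AA'}$-invariant. Hence each of $X,Y$ is contained in or disjoint from $\beta'$. If one were contained in $\beta'$, a block of $p$ in it would be a member of $\mathcal B$ properly contained in $\beta'$, contrary to assumption. So $C\cap\beta'\subseteq\beta$.

Choose a block $\delta\ne\beta$ in $C$ and, by Lemma 6.3, $g\in G_{AD}$ with $g\beta=\delta$; it preserves $C$. Then $gA'=D\cup gV$ with $gV\subseteq\delta$, and $u=gu\in\beta'\cap g\beta'$.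

We have $gA'\cap\beta'=\emptyset$, because $D\subseteq A'$ is disjoint from $p'$ and $\delta\cap\beta'\subseteq\delta\cap\beta=\emptyset$. As $gA'$ presents $g\beta'$, (7.2) gives $\beta'\subseteq g\beta'$. Also $A'\cap g\beta'=\emptyset$: $D=gD$ is disjoint from $g\beta'$, and $V\cap g\beta'\subseteq\beta\cap g\beta'=g(g^{-1}\beta\cap\beta')=\emptyset$, as $g^{-1}\beta\ne\beta$ is a block in $C$. So (7.2) gives $g\beta'\subseteq\beta'$, and $g\beta'=\beta'$. For $w\in\beta\cap\beta'$ we get $gw\in\delta\cap\beta'=\emptyset$, a contradiction.

**Step 2: a nested pair with the fewest parameters inside.** This step fixes notation for the rest of the proof. Let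
$$v=\min|A_\gamma\cap\Sigma|\quad\text{over all }\gamma\subsetneq\Sigma\text{ in }\mathcal B\text{ and all }A_\gamma\text{ presenting }\gamma.$$
By (7.2), $v\ge1$: otherwise $\Sigma\subseteq\gamma$. Fix a minimizing situation: $\beta\subsetneq\Sigma$, with $\beta$ presented by $(A_1,p_1,\le_1)$; put $U=A_1\cap\Sigma$, so $|U|=v$, and $D=A_1\setminus\Sigma$. Let $\Sigma$ be presented by $A^+$, and put $C_0=A^+\cup D$, so $C_0\cap\Sigma=\emptyset$. Let
$$H=G_{C_0,\Sigma},$$
which is transitive on $\Sigma$ by Lemma 6.3. For nonempty $S\subseteq\Sigma$ we have $G_{C_0\cup S}=H_S$ (pointwise stabilizer), because an element that fixes $A^+$ and a point of $\Sigma$ preserves the block $\Sigma$.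

Let $p$ be the component of $p_1$ with respect to $A^+$ that contains $\beta$; it exists since $A^+\cap\beta\subseteq A^+\cap\Sigma=\emptyset$. With $\le_1$ it is a good type over $A_1\cup A^+=C_0\cup U$; in particular $U\cap p=\emptyset$. And $p\subseteq\Sigma$, since $p$ is a $G_{C_0U}$-orbit meeting the $G_{C_0U}$-invariant set $\Sigma$. For $h\in H$, the blocks of $hp$ are members of $\mathcal B$ presented by $hA_1=hU\cup D$. Let
$$\mathcal B_H=\{h\beta:h\in H\}.$$
It contains all blocks of $p$, as $G_{C_0U}\le H$, and its members are subsets of $\Sigma$.

**Step 3: if $\sigma\in\mathcal B_H$ meets $p$, then $U\subseteq\sigma$ or $U\cap\sigma=\emptyset$.** This says that the parameters $U$ act as one point. Write $\sigma=h^{-1}\beta$ with $h\in H$, and translate by $h$. With $U''=hU$ and $p''=hp$, we must show: if $0<|U''\cap\beta|<v$, then $\beta\cap p''=\emptyset$. Suppose $\beta\cap p''\ne\emptyset$, and fix $t\in U''\cap\beta$.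

Since $\beta$ is the block of $t$ in $p$, it is $G_{C_0UU''}$-invariant. The components of $p''$ (good over $C_0\cup U''$) with respect to $U$ are single $G_{C_0UU''}$-orbits, so each is contained in or disjoint from $\beta$. If one is contained in $\beta$, a block $\kappa\subsetneq\beta$ in it is presented by $U''\cup D$, and $|(U''\cup D)\cap\beta|=|U''\cap\beta|<v$ contradicts the minimality of $v$, applied to the pair $\kappa\subsetneq\beta$. So all these components are disjoint from $\beta$, and $\beta$ meets some block $\kappa$ of $p''$ with $V:=U\cap\kappa\ne\emptyset$.

Now slide. Let $D'=U\setminus\kappa$, and let $C\supseteq\kappa$ be the component of $p''$ with respect to $D'$. Then $C\setminus\kappa$ is a union of components with respect to $U$, so it is disjoint from $\beta$. Choose a block $\delta\ne\kappa$ in $C$ and $g\in G_{C_0U''D'}$ with $g\kappa=\delta$; $g$ preserves $C$. Then $g\beta$ is presented by $gA_1=D\cup D'\cup gV$ with $gV\subseteq\delta$, and $t=gt\in\beta\cap g\beta$. The sets $D,D'\subseteq A_1$ and $\delta$ are disjoint from $\beta$, so (7.2) gives $\beta\subseteq g\beta$. Also $A_1\cap g\beta=\emptyset$: $D$ and $D'$ are fixed by $g$ and disjoint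 from $\beta$, and $V\cap g\beta\subseteq\kappa\cap g\beta=g(g^{-1}\kappa\cap\beta)=\emptyset$, since $g^{-1}\kappa\ne\kappa$ is a block in $C$. So $g\beta\subseteq\beta$ by (7.2). Hence $g\beta=\beta$, and for $w\in\kappa\cap\beta$ we get $gw\in\delta\cap\beta=\emptyset$, a contradiction.

## 8. Blocks named by pairs of points, and crossing blocks

**Step 4: describe members of $\mathcal B_H$ by pairs of points.** The aim is to replace the parameter set $U$ by a single point $a\in U$, which we fix. For $z\ne z'$ in $\Sigma$ let
$$\Sigma(z;z')=\bigcup\{\sigma\in\mathcal B_H:z'\in\sigma,\ z\notin\sigma\}.$$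
Clearly $\Sigma(hz;hz')=h\Sigma(z;z')$ for $h\in H$. We claim $\Sigma(a;y)=[y]$ for $y\in p$. Indeed, let $y\in\sigma\in\mathcal B_H$ and $a\notin\sigma$. By Step 3, $U\cap\sigma=\emptyset$; also $D\cap\sigma=\emptyset$, so $A_1\cap\sigma=\emptyset$. Since $A_1$ presents $[y]$, (7.2) gives $\sigma\subseteq[y]$. And $[y]$ itself is one of the sets $\sigma$, since $a\notin p$.

Let $\tau\subseteq\Sigma^2$ be the $H$-orbit of $(a,y)$ with $y\in p$. It does not depend on $y$, since $G_{C_0U}\le H_a$ is transitive on $p$. Let $\tau(z)=\{z':(z,z')\in\tau\}$. Conjugating the claim by $H$ gives:

(8.1) For $(z,z')\in\tau$: $z'\in\Sigma(z;z')\in\mathcal B_H$ and $z\notin\Sigma(z;z')$; and if $w\in\Sigma(z;z')$, then $(z,w)\in\tau$ and $\Sigma(z;w)=\Sigma(z;z')$. Every member of $\mathcal B_H$ has the form $\Sigma(z;z')$ with $(z,z')\in\tau$. For fixed $z$, these sets partition $\tau(z)$ into the classes of an $H_z$-invariant equivalence relation $\approx_z$. As $H_z$ is transitive on $\tau(z)$, it permutes the classes transitively, and $H_{z,\Sigma(z;z')}$ is transitive on $\Sigma(z;z')$.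

Now let $\sigma=\Sigma(z;z')$ and $\rho=\Sigma(y;y')$, with both pairs in $\tau$, meet in a point $w$. If $y\notin\sigma$, then $\sigma$ contains $w$ and misses $y$, so $\sigma\subseteq\Sigma(y;w)=\rho$. Likewise $z\notin\rho$ gives $\rho\subseteq\sigma$. So if $\sigma$ and $\rho$ meet and are not nested, then $y\in\sigma$, $z\in\rho$, and by (8.1) $(z,y),(y,z)\in\tau$, $\sigma=\Sigma(z;y)$, $\rho=\Sigma(y;z)$. If this happens once, it happens for every pair in $\tau$, because $H$ is transitive on $\tau$. So one of the following holds.

**Case X.** $\tau$ is symmetric and $W(z,y):=\Sigma(z;y)\cap\Sigma(y;z)\ne\emptyset$ for all $(z,y)\in\tau$.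

**Case L.** $\mathcal B_H$ is laminar.

**Step 5: Case X is impossible.** Assume Case X.

*One side of $p$ is swallowed.* Let $b\in p$ and $\rho=\Sigma(b;a)$, which is $G_{C_0Ub}$-invariant. By Lemma 6.2, each of $p_{<b},p_{>b}$ is contained in or disjoint from $\rho$. Suppose both are disjoint from $\rho$, so $\rho\cap p\subseteq[b]$. By conjugacy under $G_{C_0U}$, which fixes $a$, $\Sigma(d;a)\cap p\subseteq[d]$ for all $d\in p$. Take $d<b$. Then $\rho\in\mathcal B_H$ contains $a$ and misses $d$, so $\rho\subseteq\Sigma(d;a)$; symmetrically $\Sigma(d;a)\subseteq\rho$. So $\rho\cap p\subseteq[b]\cap[d]=\emptyset$, contradicting $[b]\cap\rho=W(a,b)\ne\emptyset$. Reversing the preorder if necessary, we have $p_{<b}\subseteq\Sigma(b;a)$, and by conjugacy this holds for all $b\in p$.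

*If $W(a,b)$ is infinite.* We show that blocks carry too many orbits for (C5). Let $c_k$ be the number of $H_{b,\rho}$-orbits on $k$-tuples of distinct elements of $\rho$, and $B_0=\sum_{k\ge1}c_kx^k/k!$. An element of $H$ taking $(b,a)$ to $(a,b)$ takes $\rho$ to $\Sigma(a;b)=[b]$. So $c_k$ is also the number of $H_{a,[b]}$-orbits on $k$-tuples of distinct elements of $[b]$, that is, the number of $H_a$-orbits on $k$-tuples of distinct elements contained in a single $\approx_a$-class. On the other hand $H_{b,\rho}$ is transitive on $\rho\ni a$, so $c_1=1$ and $c_{k+1}$ is the number of $H_{ba}$-orbits on $k$-tuples of distinct elements of $\rho\setminus\{a\}$.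

Produce such $k$-tuples as follows. Put some of the points into $W(a,b)$, an infinite $H_{ba}$-invariant subset of $\rho\setminus\{a\}$. Distribute the others into distinct $\approx_a$-classes $[d]\subseteq p_{<b}\subseteq\rho\setminus\{a\}$; there are infinitely many of these, and they are disjoint from $W(a,b)\subseteq[b]$. The set of labels in $W(a,b)$, the partition of the other labels by $\approx_a$, and the $H_a$-orbit of the subtuple in each class are $H_{ba}$-invariants, and every class realizes every orbit. So coefficientwise
$$B_0'\ \ge\ e^x\exp(B_0).$$
Let $f$ be the power series with $f(0)=0$ and $f'=e^xe^f$. The coefficients of $f$ are determined recursively by this equation and are nonnegative, and induction on coefficients gives $B_0\ge f$. Since $-\ln(2-e^x)$ vanishes at $0$ and has derivative $e^x/(2-e^x)$, it is $f$; it is analytic for $|x|<\ln2$, and $\ln 2>\frac12$. So $B_0(\frac12)\ge-\ln(2-\sqrt e)>1$, as $2-\sqrt e<0.352<1/e$. Finally, the good type $p$ over $C_0\cup U$ has the block $[b]$, and $G_{C_0U,[b]}\le H_{a,[b]}$ has at least $c_j$ orbits on $j$-tuples of distinct elements of $[b]$. So (C5) shows that $G$ is fast, a contradiction.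

*If $W(a,b)$ is finite.* We show that (C1) applies. All $W(z,y)$ with $(z,y)\in\tau$ are finite. For $(y,z)\in\tau$ and $\rho'=\Sigma(y;z)$, let $\mathrm{acl}_y(z)$ be the set of elements of $\rho'$ with finite $H_{yz}$-orbit; it is finite and contains $z$. If $w\in\mathrm{acl}_y(z)$, then $\Sigma(y;w)=\rho'$ by (8.1), and $\mathrm{acl}_y(w)\subseteq\mathrm{acl}_y(z)$: an element with finite $H_{yw}$-orbit has a finite $H_{yzw}$-orbit, and $H_{yzw}$ has finite index in $H_{yz}$. As $H_{y,\rho'}$ is transitive on $\rho'$, both sets have the same size, so they are equal, and $z\in\mathrm{acl}_y(w)$. Now $W(z,y)$ is a finite $H_{yz}$-invariant subset of $\rho'$, so $W(z,y)\subseteq\mathrm{acl}_y(z)$. Hence: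

(8.2) For given $y,w$ there are only finitely many $z$ with $(z,y)\in\tau$ and $w\in W(z,y)$; all of them lie in the finite set $\mathrm{acl}_y(w)$.

Recall that a sequence $(b_i)_{i\in\mathbb Q}$ is indiscernible over a finite set if any two increasing index tuples of the same length give tuples of the same type over this set. By Ramsey's theorem and compactness, applied to a strictly increasing sequence in $p$, there is in an elementary extension a strictly increasing sequence indexed by $\mathbb Q$ of realizations of the formula defining $p$ that is indiscernible over $C_0\cup U$. Enumerate $\mathbb Q$ and realize the members one by one: by (3.1) each time the required type over finitely many points is realized in $M$. So there is such a sequence $(b_i)_{i\in\mathbb Q}$ in $p$, with $b_i<b_j$ for $i<j$. For $i<j$ we have $b_i\in p_{<b_j}\subseteq\Sigma(b_j;a)$, so $(b_j,b_i)\in\tau$ by (8.1). Put $W_{ij}=W_{ji}=W(b_i,b_j)$.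

Suppose $W_{ij}\cap W_{kl}\ne\emptyset$ with $\{i,j\}\ne\{k,l\}$. One of $k,l$, say $l$, is not in $\{i,j\}$. Let $l$ move through infinitely many values $l_t$ in the same position relative to $i,j,k$. The corresponding tuples are conjugate under $G_{C_0U}\le H$, so $W_{ij}\cap W_{kl_t}\ne\emptyset$ for all $t$. As $W_{ij}$ is finite, some $w$ lies in infinitely many $W(b_{l_t},b_k)$, contradicting (8.2). So the sets $W_{ij}$ are pairwise disjoint. Let $P=C_0\cup\{b_1,\dots,b_n\}$. The sets $W_{ij}$ with $1\le i<j\le n$ are nonempty, pairwise disjoint and $G_P$-invariant. Choose $w_{ij}\in W_{ij}$ and discard those in $P$: at least $\binom n2-n-|C_0|$ pairwise $G_P$-inequivalent elements of $\Omega\setminus P$ remain, and (C1) applies, a contradiction.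

## 9. The laminar case

**Step 6: Case L is impossible.** Assume that $\mathcal B_H$ is laminar. We distinguish whether it has proper nesting.

**(a) Some members are properly nested.** The aim is (C4) or (C3). By $H$-conjugacy there is $\sigma\in\mathcal B_H$ with $\sigma\subsetneq\beta$. The sets $k\sigma$, $k\in G_{C_0U,\beta}$, lie in $\beta$, and they cover it since $G_{C_0U,\beta}$ is transitive on $\beta$.

If two of them are disjoint, then by conjugacy every member of $\mathcal B_H$ contains two disjoint members. Then (C4) applies with parameters $C_0\cup\{a\}$ and $S_0=\beta$: the family is $G_{C_0a}$-invariant because $G_{C_0a}\le H$, and $\beta\subseteq p$ is disjoint from $C_0\cup\{a\}$.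

Otherwise the sets $k\sigma$ form a chain under inclusion. Define $y\le'y'$ if every $k\sigma$ containing $y'$ contains $y$. This is a $G_{C_0U,\beta}$-invariant total preorder on $\beta$: if neither $y\le'y'$ nor $y'\le'y$, two of the sets would not be nested. An element of $\sigma$ and an element of $\beta\setminus\sigma$ are in different classes, so by (5.1) there are infinitely many classes. Transport $\le'$ to all blocks of $p$ by $G_{C_0U}$ and use it to refine $\le_1$ inside blocks. With $F=E$ and parameters $C_0\cup U$, (C3) applies. Both possibilities contradict slowness.

**(b) There is no proper nesting.** Then distinct members of $\mathcal B_H$ are disjoint, and $\mathcal B_H$ is an $H$-invariant partition $F$ of $\Sigma$ into infinitely many infinite members of $\mathcal B$. Write $F(u)$ for the class of $u$. We first show that this partition is canonical, and then iterate it.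

**Claim.** Let $C'\supseteq A^+$ be finite with $C'\cap\Sigma=\emptyset$, and let $F'$ be a $G_{C',\Sigma}$-invariant partition of $\Sigma$ into at least two classes, all infinite. Then $F'=F$.

Let $u\in\Sigma$. The sets $F(u)\setminus\{u\}$ and $\Sigma\setminus F(u)$ are infinite and $G_{C_0C'u}$-invariant. By Lemma 6.5 for the block $\Sigma$, they are exactly the $G_{C_0C'u}$-orbits on $\Sigma\setminus\{u\}$. The set $F'(u)\setminus\{u\}$ is also invariant (as $G_{C'u}$ preserves $\Sigma$), infinite, and not all of $\Sigma\setminus\{u\}$. So it equals one of the two, and the same one for all $u$, because $G_{C_0C',\Sigma}$ is transitive on $\Sigma$ by Lemma 6.3 and preserves $F$ and $F'$. If $F'(u)=\{u\}\cup(\Sigma\setminus F(u))$ for all $u$, take $u\ne u'$ with $F(u)=F(u')$: the classes $F'(u)$ and $F'(u')$ both contain $\Sigma\setminus F(u)$, but they differ, since $u\notin F'(u')$. This is a contradiction. So $F'=F$.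

Now let $g\in G$ with $g\Sigma=\Sigma$. Apply the Claim to $F'=gF$ and $C'=gC_0\cup A^+$, which is disjoint from $\Sigma$: $gF=F$. Hence $F_{g\Sigma}:=gF$ defines, $G$-equivariantly, a partition $F_\rho$ of each $\rho\in\mathcal B$ into infinitely many infinite classes. Let $u\in\Sigma$ and $\kappa=F(u)\in\mathcal B$. Then $G_{C_0u}$ preserves $\Sigma$, $F$, $\kappa$ and $F_\kappa$. So
$$F_\kappa(u)\setminus\{u\},\qquad\kappa\setminus F_\kappa(u),\qquad\Sigma\setminus\kappa$$
are three disjoint infinite $G_{C_0u}$-invariant subsets of $\Sigma\setminus\{u\}$, contradicting Lemma 6.5. This proves Proposition 7.1. $\square$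

## 10. Finite blocks are singletons

**Proposition 10.1.** If $G$ is primitive and slow, every good type has blocks of size $1$.

*Proof.* Let $(A,p,\le)$ be good. By Proposition 7.1 its blocks are finite, of equal size $s$. Suppose $s>1$.

**Step 1: blocks agree unless parameters interfere.** For translates $p_1,p_2$ of $p$, over $A_1,A_2$:

(10.2) If $y\in p_1\cap p_2$ and $A_2\cap E_{p_1}(y)=\emptyset$, then $E_{p_1}(y)=E_{p_2}(y)$.

Here $E_{p_i}(y)$ is the block of $y$ in $p_i$. By Lemma 6.4, $E_{p_1}(y)\subseteq E_{p_2}(y)$, and the sizes are equal.

**Step 2: two blocks that disagree.** This step uses primitivity. If $E_{gp}(y)$ depended only on $y$, these sets would form a $G$-invariant partition of $\Omega$ with classes of size $s$, where $1<s<\infty$, contradicting primitivity. So, after translating, there are a translate $p'$ of $p$ over $A'$ and $y\in p\cap p'$ with $e:=E_p(y)\ne e':=E_{p'}(y)$. By (10.2), $V:=A'\cap e\ne\emptyset$, and there is $u\in A\cap e'$. Let $D=A'\setminus e$, and let $C\supseteq e$ be the component of $p$ with respect to $D$.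

**Step 3: slide the whole configuration along $C$.** For each block $\delta$ in $C$ choose $g_\delta\in G_{AD}$ with $g_\delta e=\delta$, where $g_e=1$. It preserves $C$ and its order. Put $V_\delta=g_\delta V\subseteq\delta$, $A'_\delta=g_\delta A'=D\cup V_\delta$, $p'_\delta=g_\delta p'$, $y_\delta=g_\delta y\in\delta$ and $e'_\delta=g_\delta e'$. As $u\in A$ is fixed, $e'_\delta$ is the block of $p'_\delta$ containing both $u$ and $y_\delta$.

The parts $C_{<e},C_{>e}$ are components of $p$ with respect to $A'$, so $G_{AA'}$-orbits, each contained in or disjoint from $p'$. Suppose both are disjoint from $p'$, so $C\cap p'\subseteq e$. Let $\delta\ne e$ be a block in $C$. Then $A'_\delta\cap e'=\emptyset$, as $D\cap p'=\emptyset$ and $\delta\cap p'=\emptyset$. Since $u\in p'\cap p'_\delta$, (10.2) gives $e'=e'_\delta\ni y_\delta\in\delta$, contradicting $\delta\cap p'=\emptyset$. So, reversing $\le$ if necessary, $C_{>e}\subseteq p'$. Applying $g_\delta$ gives $C_{>\delta}\subseteq p'_\delta$ for all blocks $\delta$ in $C$.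

**Step 4: a finite block would have to meet infinitely many disjoint sets.** Fix a block $\varepsilon$ in $C$, and let $\delta<\varepsilon$ be any block in $C$ below it. Then $y_\varepsilon\in C_{>\delta}\subseteq p'_\delta$ and $A'_\delta\cap\varepsilon=\emptyset$, so (10.2) gives $E_{p'_\delta}(y_\varepsilon)=E_p(y_\varepsilon)=\varepsilon$. But $E_{p'_\varepsilon}(y_\varepsilon)=e'_\varepsilon$ contains $u\in A$, and $u\notin p\supseteq\varepsilon$. So the blocks of $y_\varepsilon$ in $p'_\varepsilon$ and in $p'_\delta$ differ, and (10.2) forces $A'_\delta\cap e'_\varepsilon\ne\emptyset$. Since $D\subseteq A'_\varepsilon$ is disjoint from $p'_\varepsilon$, in fact $V_\delta\cap e'_\varepsilon\ne\emptyset$. There are infinitely many such $\delta$, the sets $V_\delta\subseteq\delta$ are pairwise disjoint, and $e'_\varepsilon$ is finite: a contradiction. $\square$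

## 11. A linearly ordered good type forces high homogeneity

**Proposition 11.1.** If $G$ is primitive and slow and some good type $(A,p,\le)$ exists, then $G$ is highly homogeneous.

*Proof.* By Proposition 10.1, $\le$ is a linear order on $p$.

**Step 1: two tools.** Both hold for $p$ and all its translates.

(11.2) If $D\cap p=\emptyset$ and $Y,Y'\subseteq p$ are finite with $|Y|=|Y'|$, then some $g\in G_{A\cup D}$ has $gY=Y'$.

Map the increasing enumerations one point at a time: by Lemma 6.3, $p$ is a $G_{A\cup D}$-orbit, and once the images $y'_1<\dots<y'_k$ are fixed, $p_{>y'_k}$ is a component with respect to $D\cup\{y'_1,\dots,y'_k\}$, so a single $G_{A\cup D\cup\{y'_1,\dots,y'_k\}}$-orbit, which contains the current image of $y_{k+1}$.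

(11.3) If translates $p_1,p_2$ of $p$, over $A_1,A_2$, intersect, then $p_1\cap p_2$ is infinite.

Let $y\in p_1\cap p_2$. Then $y\notin A_2$, and blocks are singletons, so $y$ lies in a component of $p_1$ with respect to $A_2$. This is an infinite $G_{A_1A_2}$-orbit that meets the $G_{A_1A_2}$-invariant set $p_2$, so it lies in $p_2$.

**Step 2: every finite nonempty $X\subseteq\Omega$ lies in a translate of $p$.** We use induction on $n=|X|$. For $n=1$ this is transitivity of $G$.

Let $n=2$. The relation "$x,y$ lie in a common translate of $p$" is $G$-invariant, reflexive and symmetric. It is transitive: let $x,z\in p_1$ and $z,y\in p_2$. If $x\in p_2$, we are done. Otherwise (11.2) with $D=\{x\}$ gives $g\in G_{A_2x}$ with $gy=z$, so $\{gx,gy\}=\{x,z\}\subseteq p_1$ and $\{x,y\}\subseteq g^{-1}p_1$. The relation is not equality, so by primitivity it is universal.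

Let $n\ge3$ and $X=\{x_1,\dots,x_n\}$. By induction $x_1,\dots,x_{n-1}$ lie in a translate $p_1$, and $x_1,x_n$ lie in a translate $p_2$ over $A_2$. Let $Y=X\cap p_2$ and $D=X\setminus p_2$. Since $x_n\in p_2$, $D\subseteq p_1$. By (11.3) choose $Y'\subseteq p_1\cap p_2$ with $|Y'|=|Y|$. By (11.2) some $g\in G_{A_2D}$ has $gY=Y'$, so $gX=D\cup Y'\subseteq p_1$.

**Step 3: conclusion.** Any two $n$-sets can be moved into $p$, and there (11.2) with $D=\emptyset$ takes one to the other. $\square$

## 12. Groups without ordered orbits: stability and weight one

**Proposition 12.1.** If $G$ is primitive and slow and there is no good type, then $G$ is highly transitive (that is, $F_n(G)=1$ for all $n$).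

The model theory used is the following. A theory is NIP if no formula has the independence property, and stable if no formula has the order property. Shelah: if no formula $\varphi(x;\bar y)$ with $x$ a single variable has IP, then the theory is NIP. P. Simon (*Linear orders in NIP theories*, Adv. Math. 395 (2022)): an unstable NIP $\omega$-categorical theory interprets, with finitely many parameters, an infinite linear order.

In a stable theory, write $a\perp_Cb$ if no formula in $\mathrm{tp}(a/C\cup b)$ forks over $C$. We recall the definition. A formula $\varphi(x,b)$ divides over $C$ if there is a sequence $(b_i)$ with $b_0=b$, indiscernible over $C$, such that $\{\varphi(x,b_i):i<\omega\}$ is inconsistent; a formula forks over $C$ if it implies a finite disjunction of formulas dividing over $C$. For a single point $a$ of a pure infinite set, $a\not\perp_Cb$ if and only if $a$ is an entry of $b$ that is not in $C$. In one direction, if $a\notin C$, the formula $x=a$ divides over $C$: take infinitely many distinct conjugates. In the other direction, if $a\in C$ the formula $x=a$ holds in every conjugate, and no formula of $\mathrm{tp}(a/Cb)$ forks over $C$. If $a\notin C\cup b$,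 each formula in $\mathrm{tp}(a/Cb)$ is cofinite. A cofinite formula implies no finite disjunction of dividing ones, since one of these would be cofinite, and a cofinite formula does not divide: any finitely many conjugates have a common solution.

The standard facts we need are these.

- (S1) Invariance: for $\varphi$ over $C$, whether $\varphi(x,b)$ forks over $C$ depends only on $\mathrm{tp}(b/C)$.
- (S2) Symmetry: $a\perp_Cb$ if and only if $b\perp_Ca$.
- (S3) Transitivity: $a\perp_Cbd$ if and only if $a\perp_Cb$ and $a\perp_{Cb}d$.
- (S4) Nonforking extensions: for $a$, $C$, $B$ there is $a'$ with the same type as $a$ over $\mathrm{acl}^{eq}(C)$ and $a'\perp_CB$.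
- (S5) Stationarity: if $a,a'$ have the same type over $\mathrm{acl}^{eq}(C)$, and $a\perp_CB$, $a'\perp_CB$, then they have the same type over $\mathrm{acl}^{eq}(C)\cup B$.
- (S6) If $a\perp_Cb$ and the point $a$ is an entry of $b$, then $a$ is algebraic over $C$.

A family is independent over $C$ if each member is independent over $C$ from the earlier ones. By (S2) and (S3) the order does not matter, and if $b_I,b_J,b_K$ are disjoint subfamilies, then $b_I\perp_{Cb_K}b_J$. We choose finite configurations in a large saturated model; since they consist of finitely many points of the home sort over finite sets, by (3.1) copies of them are found in $M$.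

*Proof of Proposition 12.1.*

**Step 1: $\mathrm{Th}(M)$ is NIP.** Otherwise, by Shelah, some $\varphi(x;\bar y)$ with $x$ a single variable has IP. It defines a $G$-invariant relation with IP, and Corollary 1.2 shows that $G$ is fast, a contradiction.

**Step 2: $\mathrm{Th}(M)$ is stable.** Suppose not. By Simon's theorem there are a finite $B$, some $d$, and a $G_B$-invariant $X\subseteq\Omega^d$ with a $G_B$-invariant total preorder with infinitely many classes. (A finite tuple of parameters in another model can be replaced by one of the same type in $M$.) Choose $B,d,X$ with $d$ least.

Suppose $d>1$. For $x\in\Omega$ the fiber $X_x=\{\bar x':(x,\bar x')\in X\}$ meets only finitely many classes, since otherwise $B\cup\{x\}$ and $d-1$ would do. The number of these is bounded, since $G_B$ has finitely many orbits on $\Omega$. List the classes met as $\kappa_1(x)<\dots<\kappa_{r(x)}(x)$. Every class is some $\kappa_j(x)$ and $r$ is bounded, so for some $j$ the map $\kappa_j$ takes infinitely many values. Comparing $\kappa_j$ gives a $G_B$-invariant total preorder with infinitely many classes on $\{x:r(x)\ge j\}\subseteq\Omega$, contradicting the minimality of $d$. So $d=1$, and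 one of the finitely many $G_B$-orbits in $X$ meets infinitely many classes. This orbit is a good type, a contradiction.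

**Step 3: weight one.** We show: there are no $w\in\Omega$, finite $C$, and finite tuples $b_1,b_2$ from $\Omega$ with $b_1\perp_Cb_2$, $w\not\perp_Cb_1$ and $w\not\perp_Cb_2$. The argument is the pairs example of Section 1, with "depends on" in place of "meets".

Suppose there are. By (S4) choose $b_1^1,\dots,b_1^n,b_2^1,\dots,b_2^n$, independent over $C$, with each $b_l^i$ realizing $\mathrm{tp}(b_l/\mathrm{acl}^{eq}(C))$. By (S5), $b_1^ib_2^j$ has the same type over $C$ as $b_1b_2$. Choose $w_{ij}$ such that $w_{ij}b_1^ib_2^j$ has the same type over $C$ as $wb_1b_2$ and $w_{ij}$ is independent over $Cb_1^ib_2^j$ from all the $b$'s. For $k\ne i$ we have $b_1^k\perp_Cb_1^ib_2^j$ and $b_1^k\perp_{Cb_1^ib_2^j}w_{ij}$, so $b_1^k\perp_Cb_1^ib_2^jw_{ij}$ by (S3), and $w_{ij}\perp_Cb_1^k$. Similarly $w_{ij}\perp_Cb_2^k$ for $k\ne j$.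

Let $\varphi(x,b_1)$ and $\psi(x,b_2)$ be formulas with further parameters in $C$, true of $w$, each forking over $C$. By (S1) the formulas $\varphi(x,b_1^k)$ and $\psi(x,b_2^k)$ fork over $C$. So $\varphi(w_{ij},b_1^k)$ holds if and only if $k=i$, and $\psi(w_{ij},b_2^k)$ holds if and only if $k=j$. Hence the $n^2$ elements $w_{ij}$ are distinct and pairwise inequivalent over the set $P$ of $O(n)$ points consisting of $C$ and the entries of the $b$'s. After discarding those in $P$, (C1) applies, a contradiction.

**Step 4: the type of a point is stationary.** Let $\pi$ be the unique $1$-type over $\emptyset$; it is not algebraic. We show that $\pi$ has only one extension to $\mathrm{acl}^{eq}(\emptyset)$; with (S5) this makes it stationary. Suppose two extensions differ on a formula $\varphi(x,e)$ with $e\in\mathrm{acl}^{eq}(\emptyset)$, and let $e_1,\dots,e_m$ be the conjugates of $e$. The relation "$\varphi(x,e_i)\leftrightarrow\varphi(x',e_i)$ for all $i$" is an equivalence relation on $\Omega$ that is definable over $\emptyset$, has at most $2^m$ classes, and separates the realizations of the two extensions. (This is the finite equivalence relation theorem in the case we need.)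 It is not equality, as $\Omega$ is infinite, so by primitivity it is universal, a contradiction. By stationarity, any two independent $k$-tuples of realizations of $\pi$ have the same type.

**Step 5: any $k$ distinct points are independent over $\emptyset$.** We use induction on $k$; $k=1$ is trivial. For the rest, $\perp$ without subscript means over $\emptyset$.

Let $k=2$. The relation "$y=z$ or $y\not\perp z$" is $G$-invariant, reflexive and symmetric. It is transitive: if $x\not\perp y$, $x\not\perp z$ and $y\perp z$, then $w=x$, $C=\emptyset$, $b_1=y$, $b_2=z$ contradict Step 3. It is not universal: by (S4) there is a realization $z$ of $\pi$ with $z\perp y$, and $z\ne y$ by (S6). So by primitivity it is equality.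

Assume the claim for some $k\ge2$ (hence for fewer points), and suppose $x_1,\dots,x_{k+1}$ are distinct and not independent. Let $t_1,\dots,t_n$ be independent realizations of $\pi$, which are distinct by (S6). For each $k$-subset $I\subseteq[n]$, the tuple $t_I$ has the same type as $x_1\dots x_k$, since both are independent. Choose $w_I$ such that $t_Iw_I$ has the type of $x_1\dots x_{k+1}$. As $t_I$ is independent and $t_Iw_I$ is not, $w_I\not\perp t_I$. Also $w_I\notin\{t_1,\dots,t_n\}$: it differs from the entries of $t_I$, and $t_j\perp t_I$ for $j\notin I$.

Suppose also $w_I\not\perp t_J$ for a $k$-subset $J\ne I$. Put $C=t_{I\cap J}$. The at most $k$ distinct points of $C\cup\{w_I\}$ are independent, so $w_I\perp C$. By (S3), $w_I\not\perp_Ct_{I\setminus J}$ and $w_I\not\perp_Ct_{J\setminus I}$. But $t_{I\setminus J}\perp_Ct_{J\setminus I}$, which contradicts Step 3. So $w_I\not\perp t_J$ if and only if $J=I$. Hence the $\binom nk$ elements $w_I$ are distinct and pairwise inequivalent over $P=\{t_1,\dots,t_n\}$, and $\binom nk\ge\binom n2$ for $n\ge k+2$. So (C1) applies, a contradiction.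

**Step 6: conclusion.** Any two $n$-tuples of distinct elements are independent tuples of realizations of the stationary type $\pi$, so they have the same type, and by (3.1) they lie in one $G$-orbit. $\square$

## 13. Deriving Theorems A and B

**Proof of Theorem A.** Let $G$ be primitive and oligomorphic. By Section 3 we may assume (3.1). If $G$ is slow, then $G$ is highly homogeneous: by Proposition 11.1 if a good type exists, and by Proposition 12.1 otherwise. Hence a primitive oligomorphic group that is not highly homogeneous is fast, which is the statement of Theorem A. So Conjecture 7.2 holds, with $c=2$. $\square$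

**Proof of Theorem B.** Part (i) was proved in Section 2. For (ii), an orbit on $n$-sets gives at most $n!$ orbits on $n$-tuples of distinct elements, so $F_n\le n!\,f_n$. If $G$ is highly homogeneous, then $f_n=1$ and $F_n\le n!$; otherwise Theorem A gives the second alternative. For (iii), in the second case $f_n\ge F_n/n!\ge2^n/q(n)$ for large $n$. $\square$
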